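
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}


\title{Reachability is undecidable for Petri nets with one doubling arc}

\begin{abstract}
A Doubling arc of a Petri net is an arc whose transition, when fired, doubles the content of a place. Reachability is decidable for Petri nets with one Reset arc or one Transfer arc, and undecidable with two Reset, two Transfer or two Doubling arcs; it was conjectured to be decidable with one Doubling arc. We disprove this conjecture. More generally, for every integer $a\ge 2$, reachability is undecidable for Petri nets with exactly one arc that multiplies the content of a place by $a$, even when the net and the target marking are fixed and only the initial content of one place varies. The proof simulates a counter machine. Its zero tests are paid for from a budget, produced by the multiplying arc, that is used up exactly only if every test is honest.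
\end{abstract}

\section{The question and the results}

\subsection{Nets with extended arcs}

A \emph{Petri net} is a triple $N=(P,T,F)$ with a finite set $P$ of places, a finite set $T$ of transitions and a flow function $F:(P\times T)\cup(T\times P)\to\mathbb N$. A \emph{marking} is a map $m:P\to\mathbb N$; we say that $p$ carries $m(p)$ tokens. A transition $t$ is \emph{enabled} at $m$ if $m(p)\ge F(p,t)$ for all $p\in P$, and firing it then yields the marking $m'$ with $m'(p)=m(p)-F(p,t)+F(t,p)$. We write $m_0\xrightarrow{*}m$ if $m$ can be reached from $m_0$ by a finite sequence of firings. The \emph{Reachability Problem} asks, given a net $N$ and markings $m_0,m$, whether $m_0\xrightarrow{*}m$.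

\emph{Extended arcs} modify the firing rule at the places they touch; all other places are updated as before.
\begin{itemize}
\item An \emph{inhibitor arc} from a place $p$ to a transition $t$ adds the enabling condition $m(p)=0$.
\item A \emph{Reset arc} from $t$ to $p$ empties $p$ before $p$ receives its output tokens: $m'(p)=F(t,p)$.
\item A \emph{Transfer arc} of $t$ from $p$ to $q\ne p$ moves the remaining content of $p$ to $q$: $m'(p)=F(t,p)$ and $m'(q)=m(q)-F(q,t)+F(t,q)+\bigl(m(p)-F(p,t)\bigr)$.
\item A \emph{Doubling arc} from $t$ to $p$ doubles the content of $p$: $m'(p)=2\bigl(m(p)-F(p,t)\bigr)+F(t,p)$.
\end{itemize}
A \emph{Double Petri net} is a Petri net that may have Doubling arcs; Reset and Transfer Petri nets are defined in the same way. The question studied here comes from \cite{resetnets}. The following is known.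
\begin{itemize}
\item[(i)] Reachability is decidable for ordinary Petri nets.
\item[(ii)] Reachability is decidable for Petri nets with only one inhibitor arc, hence also for Petri nets with at most one Reset arc or at most one Transfer arc.
\item[(iii)] Reachability is undecidable for Double, Reset and Transfer Petri nets with two extended arcs.
\end{itemize}
This leaves the case of a single Doubling arc, for which reachability was conjectured to be decidable \cite{resetnets}.

There is some reason to expect this. A single Doubling arc does not look like a test for emptiness, and reachability with any prescribed bound on the number of doublings is decidable (Proposition~\ref{prop:bounded}). On the other hand, (ii) does not apply directly. A Reset can be carried out with one inhibitor arc: drain the place token by token, while a control token blocks the rest of the net, and let the inhibitor arc certify that the place is empty. To double $p$ in this manner one replaces each token of $p$ by two tokens on an auxiliary place $p'$ and then moves everything back; both moves must be certified to be complete, so this obvious simulation needs inhibitor arcs from two places.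

\subsection{Results}

\begin{theorem}\label{thm:double}
Reachability is undecidable for Double Petri nets with one Doubling arc.
\end{theorem}

Thus the conjecture is false. The number $2$ plays no special role. For an integer $a\ge0$, let a \emph{$\times a$-arc} from $t$ to $p$ change the update of $p$ to
\[
m'(p)=a\,\bigl(m(p)-F(p,t)\bigr)+F(t,p).
\]
A Doubling arc is the case $a=2$; for $a=1$ the net is ordinary, and a $\times 0$-arc is a Reset arc. For a marking $m$, a place $u$ and $w\in\mathbb N$, let $m+w\cdot u$ denote $m$ with $w$ further tokens on $u$.

\begin{theorem}\label{thm:main}
Let $a\ge2$. For every recursively enumerable set $W\subseteq\mathbb N$ there are a net $N$ with exactly one $\times a$-arc, markings $m_0,m_{\mathrm{tgt}}$ and a place $u$ of $N$, all computable from a counter machine for $W$, such that for all $w\in\mathbb N$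
\[
w\in W\iff m_0+w\cdot u\ \xrightarrow{*}\ m_{\mathrm{tgt}} .
\]
In particular, reachability for nets with exactly one $\times a$-arc is $\Sigma^0_1$-complete, and it is undecidable already for one fixed net and one fixed target, with only the initial content of a single place varying.
\end{theorem}

Here $\Sigma^0_1$-complete means: recursively enumerable, and every recursively enumerable set reduces to it by a computable map. Theorem~\ref{thm:double} is the case $a=2$ of Theorem~\ref{thm:main}, applied to a recursively enumerable set $W$ that is not recursive.

\begin{corollary}\label{cor:class}
For a fixed integer $a\ge0$, reachability for nets with at most one $\times a$-arc is decidable if and only if $a\in\{0,1\}$.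
\end{corollary}

\begin{proof}
For $a\ge2$ it is undecidable by Theorem~\ref{thm:main}. For $a=1$ the net is ordinary and (i) applies. For $a=0$ the net has at most one Reset arc and (ii) applies.
\end{proof}

The undecidability comes from the unbounded number of multiplications:

\begin{proposition}\label{prop:bounded}
Let $a\ge0$. Given a net with one $\times a$-arc, which belongs to the transition $t$, markings $m_0,m$ and a number $B$, it is decidable whether $m_0\xrightarrow{*}m$ by a run that fires $t$ at most $B$ times.
\end{proposition}

Section~\ref{sec:idea} explains the idea of the proof of Theorem~\ref{thm:main}, Section~\ref{sec:net} constructs the net, and Section~\ref{sec:proof} proves it correct. Proposition~\ref{prop:bounded} is proved in Section~\ref{sec:bounded}.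

\section{Zero tests on a budget}\label{sec:idea}

We use the name of a place also for its content, as in $p=a^n$. Transitions are written ``input $\to$ output''.

A Petri net imitates the increments and decrements of a counter directly; the obstacle is to test a counter for zero. All that the Reachability Problem offers is a comparison at the very end, when the marking must equal the target. Call a zero test \emph{honest} if the counter is zero when the test begins and again when it ends. We arrange that a test that is not honest leaves a trace that the final comparison detects.

\subsection{A test that can spend most when it is honest}

Keep a counter on two complementary places $c,\bar c$ with $c+\bar c=x$. An increment moves a token from $\bar c$ to $c$, a decrement moves one back, and ``the counter is zero'' now means $\bar c=x$. To test for zero, move tokens from $\bar c$ to $c$, then tokens from $c$ to $\bar c$, and take one token from a place $p$, the \emph{budget}, for every move. With control places $f,g$ for the two stages, the transitions are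
\begin{equation}\label{eq:gadget}
f+\bar c+p\to f+c,\qquad f\to g,\qquad g+c+p\to g+\bar c .
\end{equation}
A \emph{pass} through \eqref{eq:gadget} begins when a control token arrives on $f$ and ends when it is removed from $g$; in between, no other transition changes $c$, $\bar c$ or $p$. The net may leave either loop whenever it likes. But it cannot make too many moves.

\begin{lemma}\label{lem:test}
Let $c+\bar c=x$, and let $c=v$ when $f$ receives its token. In one pass through \eqref{eq:gadget}, at most $2x-v$ moves are made. If exactly $2x$ moves are made, then $v=0$, and at the end of the pass again $c=0$ and $\bar c=x$. Conversely, if $v=0$ and $p\ge 2x$, then a pass with exactly $2x$ moves is possible.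
\end{lemma}

\begin{proof}
Let the two loops fire $y$ and $y'$ times. The first loop takes $y$ tokens from $\bar c$, so $y\le x-v$. After it $c=v+y\le x$, so $y'\le v+y\le x$. Hence $y+y'\le 2x-v$. If $y+y'=2x$, then $v=0$, and since $y,y'\le x$ we get $y=y'=x$; so at the end $c=v+y-y'=0$. If $v=0$ and $p\ge2x$, fire each loop $x$ times.
\end{proof}

One test on its own proves nothing, since a dishonest run may simply move fewer tokens. The point is to fix in advance both the number of tests, by a place $k$ that loses one token per test, and the total number of moves, by $p$. If the target has $k=p=0$, both must be used up exactly.

\begin{lemma}\label{lem:budget}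
Let several counters be represented by pairs $c_i,\bar c_i$, where a test of counter $i$ is a pass through a copy of \eqref{eq:gadget} with $c_i,\bar c_i$ in place of $c,\bar c$ and with its own control places. Consider a part of a run in which
\begin{itemize}
\item $c_i+\bar c_i=x$ for all $i$ throughout;
\item no test is in progress at the start or at the end, and tests do not overlap;
\item $k$ changes only by losing one token per test, and $p$ changes only by losing one token per move.
\end{itemize}
Suppose that at the start $k=x$ and $p=b$ with $b\ge 2x^2$, and at the end $k=p=0$. Then $b=2x^2$, and every test, of counter $i$ say, begins and ends with $c_i=0$.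
\end{lemma}

\begin{proof}
There are exactly $x$ tests, and they make exactly $b$ moves in total. By Lemma~\ref{lem:test} each test makes at most $2x$ moves, so $b\le x\cdot 2x=2x^2\le b$. Hence $b=2x^2$ and each of the $x$ tests makes exactly $2x$ moves. Apply Lemma~\ref{lem:test} to each.
\end{proof}

For $x=2$, two tests must spend a budget of $8$. A test at counter value $0,1,2$ makes at most $4,3,2$ moves respectively, so both tests must occur at value $0$. With a budget of $7$ this would fail: a test at value $1$ and a test at value $0$ can spend $3+4=7$. So the budget must never be \emph{smaller} than $2x^2$. It may be larger, for then the target is merely unreachable.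

\subsection{Where bound and budget come from}

It remains to produce the bound $x$, on $k$ and all $\bar c_i$, and a budget $b$ on $p$, such that $b\ge 2x^2$ always holds and $b=2x^2$ is possible for arbitrarily large $x$. An ordinary loop that is meant to create $2x^2$ tokens by repeated copying can stop early, and then it errs on the wrong side: the budget is too small. A $\times a$-arc cannot stop early, but a single one multiplies only one place, and we need two quantities of different size.

The solution is to use the one multiplied place $p$ twice. In a first burst of $n$ multiplications, $p$ grows from $1$ to $a^n$. Then an ordinary loop, the \emph{dump}, turns tokens of $p$ into tokens of $k$ and of all $\bar c_i$. Then $p$ receives two new tokens, and in a second burst of $2n$ multiplications it grows to the budget. If the dump was complete, then $x=a^n$ and the budget is $2a^{2n}=2x^2$, as desired. If $r$ tokens were left on $p$, then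
\[
x=a^n-r,\qquad b=a^{2n}(r+2):
\]
the leftover makes the bound smaller and the budget larger. The error is on the harmless side.

For $a=2$ and $n=1$ the three possibilities are as follows. For $r=0$ we get $x=2$ and $b=8=2x^2$. For $r=1$ we get $x=1$ and $b=12>2$. For $r=2$ we get $x=0$ and $b=16>0$. In the last two cases the budget cannot be used up.

Finally, the second burst must not be too short, since that would make the budget too small. Each round of the first burst therefore puts two tokens on a place $e$, each round of the second consumes one, and the target has $e=0$.

\section{The net}\label{sec:net}

\subsection{Counter machines}

A (nondeterministic) \emph{counter machine} $M$ has counters $x_1,\dots,x_d$ with values in $\mathbb N$, where $d\ge1$, a finite set $Q$ of states, states $q_0,q_h\in Q$, and finitely many instructions $(q,\mathit{op},q')$. Here $\mathit{op}$ is $\mathrm{inc}_i$, or $\mathrm{dec}_i$ (possible only if $x_i>0$), or $\mathrm{zero}_i$ (possible only if $x_i=0$, and changing no counter). It \emph{accepts} $w\in\mathbb N$ if it has a run from $(q_0;w,0,\dots,0)$ to $(q_h;0,\dots,0)$.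

By Minsky \cite{minsky}, for every recursively enumerable $W\subseteq\mathbb N$ one can construct a counter machine that, started in $(q_0;w,0,\dots,0)$, can reach the state $q_h$ if and only if $w\in W$. Add the instructions $(q_h,\mathrm{dec}_i,q_h)$ for all $i$, so that the counters can be emptied in $q_h$, and the instruction
\[
\tau_0=(q_h,\mathrm{zero}_1,q_h).
\]
These instructions start in $q_h$, so they do not affect whether $q_h$ can be reached. The resulting machine accepts $w$ if and only if $w\in W$. Fix such a machine $M$. The role of $\tau_0$ is \emph{padding}: different accepting runs have different numbers of zero tests, whereas the net will perform exactly $x$ of them. By repeating $\tau_0$ at the end, an accepting run can be given any larger number of zero tests.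

\subsection{Places, transitions, markings}

The places of $N$ are
\begin{itemize}
\item control places $s_1,w_1,\delta,s_2,w_2,\ell,\mathit{fin}$, all $q\in Q$, and $f_\tau,g_\tau$ for each zero instruction $\tau$ of $M$;
\item auxiliary places $\alpha,\beta$;
\item numeric places $p,e,k,u$ and $c_i,\bar c_i$ for $1\le i\le d$.
\end{itemize}
The only extended arc is the $\times a$-arc from
\[
t_\times:\ \alpha\to\beta
\]
to $p$, with $F(p,t_\times)=F(t_\times,p)=0$; so $t_\times$ replaces $p$ by $a\cdot p$. The other transitions form six stages.
\begin{itemize}
\item \emph{First burst:} (1a) $s_1\to w_1+\alpha$;\quad (1b) $w_1+\beta\to s_1+2e$;\quad (1c) $s_1\to\delta$.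
\item \emph{Dump:} (2a) $\delta+p\to\delta+k+\bar c_1+\dots+\bar c_d$;\quad (2b) $\delta\to s_2+2p$.
\item \emph{Second burst:} (3a) $s_2+e\to w_2+\alpha$;\quad (3b) $w_2+\beta\to s_2$;\quad (3c) $s_2\to\ell$.
\item \emph{Load:} (4a) $\ell+u+\bar c_1\to\ell+c_1$;\quad (4b) $\ell\to q_0$.
\item \emph{Simulation:} for each instruction $(q,\mathrm{inc}_i,q')$ the transition $q+\bar c_i\to q'+c_i$; for each $(q,\mathrm{dec}_i,q')$ the transition $q+c_i\to q'+\bar c_i$; for each $\tau=(q,\mathrm{zero}_i,q')$, including $\tau_0$, the transitions
\[
q+k\to f_\tau,\quad f_\tau+\bar c_i+p\to f_\tau+c_i,\quad f_\tau\to g_\tau,\quad g_\tau+c_i+p\to g_\tau+\bar c_i,\quad g_\tau\to q'.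
\]
\item \emph{Cleaning:} $q_h\to\mathit{fin}$, and $\mathit{fin}+\bar c_i\to\mathit{fin}$ for each $i$.
\end{itemize}
The marking $m_0$ has one token on $s_1$, one token on $p$ and nothing else. The target $m_{\mathrm{tgt}}$ has one token on $\mathit{fin}$ and nothing else. The input $w$ is the initial content of $u$. Cleaning is needed because the target may not depend on $x$. It removes tokens only from the places $\bar c_i$, so $p,e,k,u$ and the $c_i$ must become empty by the earlier stages.

\subsection{The flow of control}\label{sec:control}

Every transition except $t_\times$ takes exactly one token from the control places and puts exactly one there, and $t_\times$ does not touch them. So in every marking reachable from $m_0+w\cdot u$ exactly one token lies on the control places; we call it the control token. Moreover $\alpha+\beta=w_1+w_2$ in every reachable marking: both sides are $0$ initially, (1a) and (3a) raise both by one, (1b) and (3b) lower both by one, and no other transition changes either side.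

Hence $t_\times$ can fire only while the control token is on $w_1$ or $w_2$. Such a visit begins with $\alpha=1$ and $\beta=0$. Only $t_\times$ can fire then; after that $\alpha=0$ and $\beta=1$, and only (1b) or (3b), respectively, can fire. So \emph{each completed round $(1a)$--$(1b)$ and each completed round $(3a)$--$(3b)$ multiplies $p$ by $a$ exactly once, and between rounds $p$ is not multiplied.} Finally, the control token passes through the six stages in the given order, and a run that reaches $m_{\mathrm{tgt}}$ passes through all of them and completes every round that it begins.

\begin{example}\label{ex:small}
Let $a=2$, and let $M$ have one counter and the instructions $(q_0,\mathrm{dec}_1,q_1)$, $(q_1,\mathrm{zero}_1,q_h)$, $(q_h,\mathrm{dec}_1,q_h)$, $\tau_0$. It accepts exactly $w=1$. We write $c,\bar c$ for $c_1,\bar c_1$.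

For $w=1$ the target is reached with empty bursts. Start with $p=u=1$. The dump gives $k=\bar c=1$ and then $p=2$. Load gives $c=1$, $\bar c=0$, $u=0$. The decrement gives $c=0$, $\bar c=1$. The zero test consumes $k$, moves the token from $\bar c$ to $c$ and back, and uses up $p$. Now the control token is on $q_h$, the only other token is on $\bar c$, and Cleaning leads to $m_{\mathrm{tgt}}$.

For $w=2$ and empty bursts, $x\le 1$ and Load cannot empty $u$. Consider $w=2$ with one round in the first burst, and let the second burst empty $e$, as it must. By the computation for $n=1$ in Section~\ref{sec:idea} the dump must be complete, so $x=k=2$, and $p=8$ after the second burst. Load gives $c=2$, $\bar c=0$, and the decrement gives $c=\bar c=1$. The net can now enter the zero test dishonestly; by Lemma~\ref{lem:test} it makes at most $3$ moves, for instance one from $\bar c$ to $c$ and two back. It arrives at $q_h$, where one more test has to empty $k$, with at most $4$ moves. At least one token remains on $p$ forever: the trace of the lie.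
\end{example}

\section{Correctness}\label{sec:proof}

\begin{proposition}\label{prop:sound}
If $m_0+w\cdot u\xrightarrow{*}m_{\mathrm{tgt}}$, then $M$ accepts $w$.
\end{proposition}

\begin{proof}
Take a run from $m_0+w\cdot u$ to $m_{\mathrm{tgt}}$. We follow it through its stages.

\emph{First burst.} Suppose that it has $n\ge0$ rounds. At its end $p=a^n$, $e=2n$, and $k=c_i=\bar c_i=0$ for all $i$.

\emph{Dump.} Let $r$ be the content of $p$ just before (2b), so $0\le r\le a^n$, and put $x=a^n-r$. Then (2a) has fired $x$ times. After (2b) we have $k=x$, $\bar c_i=x$, $c_i=0$ for all $i$, and $p=r+2$.

\emph{Second burst.} Each round takes one token from $e$, and $e$ is not touched later. Since $m_{\mathrm{tgt}}(e)=0$, there are exactly $2n$ rounds. At the end of this stage $p=b$ with $b=a^{2n}(r+2)$, while $k$ and all $c_i,\bar c_i$ are unchanged.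

\emph{Load.} The place $u$ is touched only here and must end empty, so (4a) fires exactly $w$ times. Afterwards $c_1=w$, $\bar c_1=x-w$, and $c_i=0$, $\bar c_i=x$ for $i\ge2$. The places $k$ and $p$ are not touched.

\emph{Simulation.} This stage lasts from the arrival of the control token on $q_0$ by (4b) until just before $q_h\to\mathit{fin}$ fires. We check the hypotheses of Lemma~\ref{lem:budget}. Each transition of Load and Simulation that touches $c_i$ or $\bar c_i$ moves one token between these two places, so $c_i+\bar c_i=x$ throughout. At the start and at the end the control token is on a state of $M$, so no test is in progress. Tests do not overlap, and nothing else happens during a test, because there is only one control token. The place $k$ loses a token exactly when a test is entered, and $p$ loses a token exactly when a loop at some $f_\tau$ or $g_\tau$ fires; neither place changes otherwise. At the start $k=x$ and $p=b$. Cleaning does not touch $k$ and $p$, so $k=p=0$ at the end. Finally,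
\[
b=a^{2n}(r+2)\ \ge\ 2a^{2n}\ \ge\ 2(a^n-r)^2=2x^2 ,
\]
because $0\le r\le a^n$. By Lemma~\ref{lem:budget}, every test of a counter $i$ begins and ends with $c_i=0$, hence with $\bar c_i=x$; it changes no other pair.

\emph{Conclusion.} Read the simulation stage on the states in $Q$ and the contents $(c_1,\dots,c_d)$. It begins in $(q_0;w,0,\dots,0)$. The transitions for increments and decrements change the $c_i$ as $M$ does, and a decrement requires $c_i>0$. Each pass through a test is a correct zero instruction, by the previous paragraph. So this is a run of $M$. It ends in $q_h$, when $q_h\to\mathit{fin}$ fires, and there $c_i=0$ for all $i$, because Cleaning does not touch the $c_i$ and $m_{\mathrm{tgt}}(c_i)=0$. Hence $M$ accepts $w$.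
\end{proof}

(Since Lemma~\ref{lem:budget} gives $b=2x^2$, the displayed inequalities are equalities and $r=0$: the dump was complete. The argument does not need this.)

\begin{proposition}\label{prop:complete}
If $M$ accepts $w$, then $m_0+w\cdot u\xrightarrow{*}m_{\mathrm{tgt}}$.
\end{proposition}

\begin{proof}
Take an accepting run of $M$ on $w$. Let $z$ be its number of zero tests and let $C$ bound all counter values that occur; in particular $w\le C$. Choose $n$ with $a^n\ge\max(C,z)$. This is the only place where $a\ge2$ is used; for $a=1$ the bound $x$ could never exceed $1$. Put $x=a^n$, and append $\tau_0$ exactly $x-z\ge0$ times to the run, which is possible because it ends in $(q_h;0,\dots,0)$. The extended run has exactly $x$ zero tests and the same bound $C$.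

Perform $n$ rounds of the first burst, so that $p=x$ and $e=2n$. Empty $p$ completely in the dump. Then $k=\bar c_i=x$ for all $i$, and (2b) gives $p=2$. Perform $2n$ rounds of the second burst. Then $e=0$ and $p=2a^{2n}=2x^2$. Load all $w$ tokens of $u$, which is possible because $\bar c_1=x\ge w$.

Now simulate the extended run, keeping the values of the counters on $c_i$ and $\bar c_i=x-c_i$. A decrement is enabled in the net when it is possible in $M$. Before an increment $c_i\le C-1\le x-1$, so $\bar c_i\ge1$ and the increment is enabled. A zero test of $M$ occurs at $c_i=0$; perform it with exactly $2x$ moves, which by Lemma~\ref{lem:test} is possible if $p\ge2x$, and restores $c_i=0$, $\bar c_i=x$. Each of the $x$ tests uses one token of $k$ and $2x$ tokens of $p$. Since these places start with $x$ and $2x^2$ tokens, the tokens suffice throughout, and at the end $k=p=0$.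

The control token is now on $q_h$, and $p,e,k,u,\alpha,\beta$ and all $c_i$ are empty. Fire $q_h\to\mathit{fin}$ and empty all $\bar c_i$. The marking is $m_{\mathrm{tgt}}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Propositions~\ref{prop:sound} and~\ref{prop:complete}, and by the choice of $M$,
\[
w\in W\iff M\text{ accepts }w\iff m_0+w\cdot u\xrightarrow{*}m_{\mathrm{tgt}} .
\]
The net $N$ has exactly one $\times a$-arc, and $N,m_0,m_{\mathrm{tgt}},u$ are computed from $M$ and do not depend on $w$. So the computable map that sends $w$ to $(N,m_0+w\cdot u,m_{\mathrm{tgt}})$ reduces $W$ to reachability. Reachability is recursively enumerable, since one can enumerate all firing sequences; so it is $\Sigma^0_1$-complete. If $W$ is not recursive, the equivalence shows undecidability for the fixed net $N$ and the fixed target $m_{\mathrm{tgt}}$.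
\end{proof}

\section{Boundedly many multiplications}\label{sec:bounded}

In the net above, $t_\times$ fires $3n$ times in a run that reaches the target, where $n$ must be large enough for the accepting run that is simulated. We now prove Proposition~\ref{prop:bounded}: with a bound on the number of multiplications, the problem reduces to ordinary nets. The idea is to give $p$ a fresh copy for each multiplication. Multiplying then means replacing every token of the old copy by $a$ tokens of the new one, and since the old copy is never used again, the target marking can certify that it was emptied.

\begin{proof}[Proof of Proposition~\ref{prop:bounded}]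
Let the net be $(P,T,F)$ with the $\times a$-arc going from $t$ to $p$. For each integer $b$ with $0\le b\le B$ we construct an ordinary Petri net $N_b$ and decide whether there is a run from $m_0$ to $m$ with exactly $b$ firings of $t$.

The places of $N_b$ are those of $P\setminus\{p\}$, copies $p_0,\dots,p_b$ of $p$, and control places $\sigma_0,\dots,\sigma_b$ and $\rho_1,\dots,\rho_b$. The transitions are the following.
\begin{itemize}
\item For each $s\in T\setminus\{t\}$ and $0\le i\le b$, a copy of $s$ that acts on $p_i$ instead of $p$, and that in addition takes a token from $\sigma_i$ and puts it back.
\item For each $0\le i<b$, a transition $t^i$ that consumes one token of $\sigma_i$, $F(p,t)$ tokens of $p_i$ and $F(q,t)$ tokens of each $q\in P\setminus\{p\}$, and that produces one token on $\rho_{i+1}$, $F(t,p)$ tokens on $p_{i+1}$ and $F(t,q)$ tokens on each $q\in P\setminus\{p\}$.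
\item For each $0\le i<b$, the transitions $\rho_{i+1}+p_i\to\rho_{i+1}+a\cdot p_{i+1}$ and $\rho_{i+1}\to\sigma_{i+1}$.
\end{itemize}
The initial marking agrees with $m_0$ on $P\setminus\{p\}$, has $p_0=m_0(p)$ and one token on $\sigma_0$, and is zero elsewhere. The target agrees with $m$ on $P\setminus\{p\}$, has $p_b=m(p)$ and one token on $\sigma_b$, and is zero elsewhere; in particular $p_i=0$ for $i<b$.

Exactly one token lies on the control places, and in a run to the target it passes through $\sigma_0,\rho_1,\sigma_1,\dots,\rho_b,\sigma_b$ in this order. Read a marking with the token on $\sigma_i$ as the marking of the original net that agrees with it on $P\setminus\{p\}$ and has $p_i$ tokens on $p$.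

Suppose that $N_b$ reaches the target. While the control token is on $\sigma_i$, copies of transitions $s\ne t$ act as in the original net. Consider the step from $\sigma_i$ to $\sigma_{i+1}$. Before it, $p_{i+1}=0$, since no transition fired so far touches $p_{i+1}$. The transition $t^i$ is enabled only if $t$ is, and it changes $P\setminus\{p\}$ as $t$ does. While $\rho_{i+1}$ is marked, only the two transitions in the last item can fire. After $\rho_{i+1}\to\sigma_{i+1}$ the place $p_i$ is never touched again, and it is empty in the target; so all its remaining tokens were moved while $\rho_{i+1}$ was marked. Hence, if $p_i=y$ before $t^i$, the step ends with $p_{i+1}=a\,(y-F(p,t))+F(t,p)$, which is exactly the effect of $t$. So the original net has a run from $m_0$ to $m$ with exactly $b$ firings of $t$.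

Conversely, given such a run, replace the $(i+1)$st firing of $t$ by $t^i$, followed by moving all tokens of $p_i$ and by $\rho_{i+1}\to\sigma_{i+1}$, and replace every other transition by its copy for the current $i$. This is a run of $N_b$ to the target.

Thus a run with exactly $b$ firings of $t$ exists if and only if the target is reachable in $N_b$, which is decidable by (i). Test all $b\le B$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{minsky}
Minsky,
\emph{Recursive unsolvability of Post's problem of ``Tag''\ldots},
Ann. of Math. 74, 1961.

\bibitem{resetnets}
\emph{Reset Nets Between Decidability And Undecidability},
\texttt{https://github.com/lclem/bibliographer}.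

\end{thebibliography}

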